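# Stabilizers of aperiodic binary words are finitely generated

## Infinite words, morphisms, and the monoids they form

Let $\Sigma=\{0,1\}$. We write $\Sigma^*$ for the set of finite words, $\varepsilon$ for the empty word, $|x|$ for the length of $x$ and $|x|_a$ for the number of occurrences of the letter $a$ in $x$. A right-infinite word is $\mathbf w=w_0w_1w_2\cdots\in\Sigma^\omega$. A factor is a finite block of consecutive letters; a prefix is a factor starting at position $0$. For $z\ne\varepsilon$, $z^\omega=zzz\cdots$.

**Definition (morphism).** A morphism is a map $f:\Sigma^*\to\Sigma^*$ with $f(xy)=f(x)f(y)$. It is determined by $f(0)$ and $f(1)$, and these may be empty. We put $f(\mathbf w)=f(w_0)f(w_1)\cdots$ (possibly a finite word), and $fg$ means $x\mapsto f(g(x))$.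

*Example.* The Fibonacci morphism $\varphi:0\mapsto01,\ 1\mapsto0$. Since $\varphi(0)$ begins with $0$, each $\varphi^n(0)$ is a prefix of $\varphi^{n+1}(0)$, and these words define an infinite word $\mathbf F=0100101\cdots$.

**Definition (aperiodic).** A word is ultimately periodic if it equals $xz^\omega$ for some $x$ and some $z\neq\varepsilon$. Otherwise it is aperiodic.

*Example.* $\mathbf F$ is aperiodic. Put $\ell_n=|\varphi^n(0)|$. A letter $0$ of $\varphi^{n}(0)$ arises from every letter of $\varphi^{n-1}(0)$, and a letter $1$ arises from every $0$, so $|\varphi^n(0)|_0=\ell_{n-1}$ and $\ell_{n+1}=\ell_n+\ell_{n-1}$. The proportion of zeros in $\varphi^n(0)$ is $\ell_{n-1}/\ell_n\to(\sqrt5-1)/2$, which is irrational. In $xz^\omega$ the proportion of zeros in long prefixes tends to the rational number $|z|_0/|z|$.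

*Example.* Let $\nu(n)$ be the exponent of $2$ in $n\ge1$, and let
$$\mathbf R=01^{\nu(1)}01^{\nu(2)}01^{\nu(3)}\cdots=0\cdot01\cdot0\cdot011\cdot0\cdot01\cdot0\cdot0111\cdots.$$
We call it the ruler word. It is aperiodic: an ultimately periodic word with arbitrarily long blocks of $1$ must end in $1^\omega$, while $\mathbf R$ contains infinitely many zeros.

**Definition (stabilizer).** $\mathrm{Stab}(\mathbf w)$ is the set of morphisms $f$ with $f(\mathbf w)=\mathbf w$. It is a monoid under composition.

*Example.* $\varphi\in\mathrm{Stab}(\mathbf F)$. Also $\psi:0\mapsto001,\ 1\mapsto1$ lies in $\mathrm{Stab}(\mathbf R)$: the word $\psi(\mathbf R)=\prod_{n\ge1}001\cdot1^{\nu(n)}=\prod_{n\ge1}0\cdot01^{\nu(n)+1}$ has block exponents $0=\nu(2n-1)$ and $\nu(n)+1=\nu(2n)$, in the right order.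

**Definition (iterative stabilizer).** Let $a$ be the first letter of $\mathbf w$. The iterative stabilizer of $\mathbf w$ consists of the identity and of all morphisms $f$ with $\mathbf w=\lim_{n\to\infty}f^n(a)$. Here the limit means that every prefix of $\mathbf w$ is a prefix of $f^n(a)$ for all large $n$.

*Example.* $\psi$ is in the iterative stabilizer of $\mathbf R$, since the $\psi^n(0)$ are prefixes of $\mathbf R$ of increasing length. Now exchange the letters: let $\mathbf R'=1\,10\,1\,100\cdots$ and $\psi':1\mapsto110,\ 0\mapsto0$. Then $\psi'$ fixes $\mathbf R'$, hence also $0\mathbf R'$. But $\psi'^n(0)=0$ for all $n$, so $\psi'$ lies in $\mathrm{Stab}(0\mathbf R')$ and not in the iterative stabilizer of $0\mathbf R'$.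

**Definition (number of generators).** A subset $G$ of a monoid $M$ generates $M$ if every element of $M$ is a finite product of elements of $G$ (the empty product is the identity). The number of generators of $M$ is the minimum cardinality of a generating subset. $M$ is infinitely generated if no finite subset generates it.

*Example.* $(\mathbb N_{\ge1},\times)$ is infinitely generated, because every prime must belong to every generating set. By contrast, $\{0,2,3,4,\dots\}$ under addition is generated by $2$ and $3$.

*Example.* Let $\mathbf w=0^\omega$, a periodic word. A morphism fixes it exactly when $f(0)=0^j$ with $j\ge1$, and then $f(1)$ is arbitrary. The map $f\mapsto j$ is a homomorphism from $\mathrm{Stab}(0^\omega)$ onto $(\mathbb N_{\ge1},\times)$. A finite generating set of the stabilizer would map to a finite generating set of $(\mathbb N_{\ge1},\times)$, so $\mathrm{Stab}(0^\omega)$ is infinitely generated.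

**Definition (finitely presented).** $S$ is finitely presented if there are a finite generating set $F$ and a finite list of relations between words over $F$, valid in $S$, such that any two words over $F$ with the same value in $S$ can be transformed into each other by applying these relations.

*Example.* $\{0,2,3,4,\dots\}$ under addition, with generators $p=2$, $q=3$ and relations $pq=qp$, $q^2=p^3$. The relations bring every word to the form $p^iq^j$ with $j\in\{0,1\}$. Its value $2i+3j$ determines $j$ (by parity) and then $i$.

**Definition (left cancellative).** A monoid is left cancellative if $st=st'$ implies $t=t'$.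

*Example.* Let $S=\{1\}\cup\{x_n:n\ge1\}\cup\{z_n:n\ge2\}$, where $x_n,z_n$ have degree $n$ and the product of two nonidentity elements of degrees $n,n'$ is $z_{n+n'}$. This is associative, since any product of three nonidentity elements is $z$ indexed by the sum of the degrees. It is not left cancellative: $x_1x_2=z_3=x_1z_2$.

**Definition (Parikh vector, incidence matrix, primitivity).** Put $\Psi(x)=(|x|_0,|x|_1)^T$ and $L(f)=(|f(0)|,|f(1)|)$. The incidence matrix $M(f)$ has columns $\Psi(f(0))$ and $\Psi(f(1))$. Thus $\Psi(f(x))=M(f)\Psi(x)$, $M(fg)=M(f)M(g)$ and $|f(x)|=L(f)\cdot\Psi(x)$. A nonnegative matrix is primitive if some power of it has all entries positive. Norms of vectors are sup norms.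

*Example.* $M(\varphi)=\begin{pmatrix}1&1\\1&0\end{pmatrix}$ has square $\begin{pmatrix}2&1\\1&1\end{pmatrix}$, so it is primitive. $M(\psi)=\begin{pmatrix}2&0\\1&1\end{pmatrix}$ is not, since the upper right entry of every power is $0$.

We use four textbook facts.

1. If $xy=yx$, then $x$ and $y$ are powers of one word.
2. If $xy\ne yx$, then $\{x,y\}$ is a code: the morphism $0\mapsto x,\ 1\mapsto y$ is injective on $\Sigma^*$.
3. (Morse–Hedlund) If for some $\ell\ge1$ an infinite word has at most $\ell$ distinct factors of length $\ell$, it is ultimately periodic.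
4. (Perron–Frobenius) If $M$ is primitive, there are $\rho>0$ and positive vectors $r,s$ with $Mr=\rho r$ and $\rho^{-n}M^n\to rs^T$. We may scale so that the entries of $r$ sum to $1$.

## Can a binary aperiodic stabilizer be infinitely generated?

How many generators can the stabilizer of a binary infinite word have? Periodic words such as $0^\omega$ are excluded as trivial. The problem comes from "Critical Exponents and Stabilizers of Infinite Words" (https://core.ac.uk/download/144142623.pdf). The results stated there are that for every $n$ there exist binary aperiodic words whose stabilizers have at least $n$ generators, and that binary aperiodic stabilizers can have any finite number of generators. Two questions remain.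

(a) Is there an aperiodic $\mathbf w\in\{0,1\}^\omega$ with $\mathrm{Stab}(\mathbf w)$ infinitely generated?

(b) Is there an aperiodic binary word whose iterative stabilizer is infinitely generated?

Both answers are no. From here on, $\mathbf w$ is an aperiodic binary word. Exchanging the two letters carries $\mathrm{Stab}(\mathbf w)$ and the iterative stabilizer isomorphically to those of the exchanged word, so we assume $w_0=0$. Both letters occur infinitely often in $\mathbf w$, and we write $\mathbf w=0^\kappa1\cdots$ with $\kappa\ge1$.

**Theorem 1.** Every submonoid of $\mathrm{Stab}(\mathbf w)$ is finitely generated. In particular $\mathrm{Stab}(\mathbf w)$ and the iterative stabilizer of $\mathbf w$ are finitely generated.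

**Theorem 2.** Let $S\ne\{\mathrm{id}\}$ be a submonoid of $\mathrm{Stab}(\mathbf w)$.

1. For each $q\in S\setminus\{\mathrm{id}\}$ there are finite sets $B\subseteq F\subseteq S$ with $S=F\cup\bigcup_{n\ge1}q^nB$. Moreover $S$ is finitely presented.
2. There is a homomorphism $\deg:\mathrm{Stab}(\mathbf w)\to(\mathbb N,+)$ with $\deg^{-1}(0)=\{\mathrm{id}\}$ and fibres of uniformly bounded size.
3. For all $f,g\in\mathrm{Stab}(\mathbf w)\setminus\{\mathrm{id}\}$ there are $i,j\ge1$ and $n\ge0$ with $f^jg^n=g^{n+i}$.
4. If no element of $\mathrm{Stab}(\mathbf w)$ has a primitive incidence matrix, or if one does and the letter frequencies of $\mathbf w$ are irrational, then $\deg$ is injective. In that case $\mathrm{Stab}(\mathbf w)$ is isomorphic to a submonoid of $(\mathbb N,+)$, it is commutative, and for all $f,g\ne\mathrm{id}$ some powers coincide: $f^j=g^i$ with $i,j\ge1$.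

**Proposition 3.** There is an aperiodic binary word fixed by two morphisms $f,g$, both with primitive incidence matrix, such that $fg=g^2\ne f^2=gf$ and $f^i\ne g^j$ for all $i,j\ge1$.

So item 3 of Theorem 2 cannot be improved to $f^j=g^i$ in general. Combined with the result quoted above, Theorem 1 says that the possible numbers of generators of a binary aperiodic stabilizer are exactly the finite ones.

## The three shapes of a morphism that fixes $\mathbf w$

We first find out what a nonidentity element of the stabilizer can look like. The principle used throughout is that if $f(\mathbf w)=\mathbf w$ and $x$ is a prefix of $\mathbf w$, then $f(x)$ is a prefix of $\mathbf w$.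

**Lemma 1.** Let $f,g\in\mathrm{Stab}(\mathbf w)$.

(i) $f$ is nonerasing and injective on $\Sigma^*$. Hence $\mathrm{Stab}(\mathbf w)$ is left cancellative.

(ii) If $f\ne\mathrm{id}$, exactly one of the following holds.

* (P) $f(0)$ contains both letters and $f(1)$ contains $0$; then $M(f)^2>0$ entrywise, so $M(f)$ is primitive.
* (T1) $f(1)=1^k$ with $k\ge1$, $|f(0)|_0\ge2$, $|f(0)|_1\ge1$.
* (T2) $f(0)=0$, $f(1)$ begins with $1$, $|f(1)|_0\ge1$, $|f(1)|_1\ge2$.

(iii) The iterative stabilizer is $\{\mathrm{id}\}\cup\{f\in\mathrm{Stab}(\mathbf w):|f(0)|\ge2\}$, a submonoid of $\mathrm{Stab}(\mathbf w)$.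

(iv) If $L(f)=L(g)$, then $f=g$.

For instance, $\varphi$ has shape (P), $\psi$ has shape (T1) on $\mathbf R$, and $\psi'$ has shape (T2) on $0\mathbf R'$.

**Proof of (i).** The aim is cancellation. If $f(0)f(1)=f(1)f(0)$ (in particular if one of them is empty), then both are powers of one word $z$ by fact 1. Since $f(\mathbf w)=\mathbf w$ is infinite, $z\neq\varepsilon$ and $\mathbf w=z^\omega$, a contradiction. So the images do not commute. Hence neither is empty, and $f$ is injective by fact 2. If $fg=fg'$, then $f(g(a))=f(g'(a))$ for each letter $a$, so $g(a)=g'(a)$ and $g=g'$.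

**Proof of (ii).** We go through the possibilities for $f(0)$, a nonempty prefix of $\mathbf w$; it begins with $0$.

Suppose $f(0)=0$. From $\mathbf w=f(\mathbf w)=0^\kappa f(1)\cdots$ we see that $f(1)$ begins with $1$, and $f(1)\ne1$ because $f\ne\mathrm{id}$. If $f(1)=10^j$ with $j\ge1$, the words $f^n(0^\kappa1)=0^\kappa10^{jn}$ are prefixes of $\mathbf w$ for all $n$, so $\mathbf w=0^\kappa10^\omega$. If $f(1)=1^j$ with $j\ge2$, then $f^n(0^\kappa1)=0^\kappa1^{j^n}$ and $\mathbf w=0^\kappa1^\omega$. Both are excluded. So $f(1)$ contains a $0$ and at least two letters $1$, which is (T2).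

Suppose $|f(0)|\ge2$. If $f(0)=0^j$, then $f^n(0)=0^{j^n}$ and $\mathbf w=0^\omega$, excluded. So $f(0)$ contains both letters. If $f(1)$ contains $0$, we have (P), and $M(f)=\begin{pmatrix}+&+\\+&*\end{pmatrix}$ with $*\ge0$ has positive square. Otherwise $f(1)=1^k$ with $k\ge1$ by (i). If $|f(0)|_0=1$, then $f(0)=01^j$ with $j\ge1$, and $f(01^i)=01^{j+ki}$ with $j+ki>i$. So the prefixes $f^n(0)\in01^*$ have increasing length and $\mathbf w=01^\omega$, excluded. Hence (T1). The three shapes exclude each other: (T2) is the case $f(0)=0$, and (P), (T1) differ in whether $f(1)$ contains $0$.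

**Proof of (iii).** If $f\in\mathrm{Stab}(\mathbf w)$ and $|f(0)|\ge2$, the words $f^n(0)$ are prefixes of $\mathbf w$. Their lengths strictly increase, because $f$ is nonerasing and $f^n(0)$ contains the letter $0$. So $f^n(0)\to\mathbf w$. Conversely, let $f$ be a morphism with $f^n(0)\to\mathbf w$. Then $f(0),f(1)$ are not both empty, since otherwise $f^n(0)=\varepsilon$ for $n\ge1$. As both letters occur infinitely often in $\mathbf w$, $f(\mathbf w)$ is infinite. Given a length, choose a prefix $y$ of $\mathbf w$ with $f(y)$ at least that long. For large $n$ the word $f^n(0)$ begins with $y$, so $f^{n+1}(0)$ begins with $f(y)$. Hence $f^{n+1}(0)\to f(\mathbf w)$, and $f(\mathbf w)=\mathbf w$. Moreover $f(0)\ne0$, since otherwise $f^n(0)=0$ for all $n$; as $f(0)$ is a nonempty prefix of $\mathbf w$, $|f(0)|\ge2$. The set is closed under composition because its elements are nonerasing: $|fg(0)|\ge|g(0)|\ge2$.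

**Proof of (iv).** $f(0)$ and $g(0)$ are prefixes of $\mathbf w$ of equal length, so they are equal. Since $0^\kappa1$ is a prefix of $\mathbf w$, the words $f(1),g(1)$ are the factors of equal length starting at the same position $|f(0^\kappa)|=|g(0^\kappa)|$. So they are equal. $\square$

## Block sequences, and the ruler word by hand

Shapes (T1) and (T2) have a concrete arithmetic description.

*Shape (T1).* Write $\mathbf w=01^{a_1}01^{a_2}\cdots$ with $a_n\ge0$. Let $f\in\mathrm{Stab}(\mathbf w)$ with $f(1)=1^k$ ($k\ge1$), and put $m=|f(0)|_0$. The prefix $f(0)$ has the form $01^{a_1}\cdots01^{a_{m-1}}01^c$ with $c\ge0$. In $f(\mathbf w)=\prod_{n\ge1}f(0)1^{ka_n}$ the $n$-th group contributes the zeros numbered $m(n-1)+1,\dots,mn$. The first $m-1$ of them are followed by blocks of lengths $a_1,\dots,a_{m-1}$, and the last one by a block of length $c+ka_n$. Comparing with $\mathbf w$: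
$$a_n=a_{n'}\quad\text{whenever } n\equiv n'\ (\mathrm{mod}\ m)\text{ and }m\nmid n, \tag{1}$$
$$a_{mn}=k\,a_n+c\qquad(n\ge1). \tag{2}$$

*Shape (T2).* Write $\mathbf w=0^\kappa\mathbf w'$ with $\mathbf w'=10^{a_1}10^{a_2}\cdots$. Let $f\in\mathrm{Stab}(\mathbf w)$ with $f(0)=0$. Then $f(\mathbf w')=\mathbf w'$. Put $m=|f(1)|_1$; then $f(1)=10^{a_1}\cdots10^{a_{m-1}}10^c$ and $f(\mathbf w')=\prod_{n\ge1}f(1)0^{a_n}$. This gives (1) and (2) again, with $k=1$.

In both situations $(a_n)$ is not constant, since otherwise $\mathbf w$ would be ultimately periodic. Two consequences follow, and we use them several times.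

* The map $f\mapsto m$ is multiplicative. For (T1), $f(1)$ contains no $0$, so $|fg(0)|_0=|f(0)|_0\,|g(0)|_0$. For (T2), $f(0)$ contains no $1$, so $|fg(1)|_1=|f(1)|_1\,|g(1)|_1$.
* The map $f\mapsto m$ is injective. Choose $n,n'$ with $a_n\ne a_{n'}$. By (2), $m$ determines $k=(a_{mn}-a_{mn'})/(a_n-a_{n'})$ and then $c$, and $m,k,c$ determine $f$.

*The ruler word.* Here $a_n=\nu(n)$, and $\psi$ has $m=2$. We show $\mathrm{Stab}(\mathbf R)=\{\psi^n:n\ge0\}$.

No $f\in\mathrm{Stab}(\mathbf R)$ has shape (P). Otherwise $\mathbf R=f^2(\mathbf R)$ would be a concatenation of the blocks $f^2(0),f^2(1)$, each containing a $0$, so blocks of $1$ in $\mathbf R$ would have bounded length. No $f$ has shape (T2) either. Otherwise $\psi f(0)=\psi(0)=001$ contains both letters, and $\psi f(1)$ contains $\psi(0)$, hence a $0$, so $\psi f$ would have shape (P). Thus every $f\ne\mathrm{id}$ has shape (T1), with some $m\ge2$.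

Suppose $m$ is not a power of $2$. Then $m\nmid2^j$ for all $j$, and by the pigeonhole principle $2^j\equiv2^{j'}\pmod m$ for some $j\ne j'$. By (1), $j=\nu(2^j)=\nu(2^{j'})=j'$, a contradiction. So $m=2^t$. Since $\psi^t$ has the same $m$, injectivity gives $f=\psi^t$.

Hence $\mathrm{Stab}(\mathbf R)$ has one generator. Running the same argument on $0\mathbf R'$ (no (P), because blocks of $0$ are unbounded; no (T1) $f$, because then $f\psi'$ would have shape (P)) gives $\mathrm{Stab}(0\mathbf R')=\{\psi'^n\}$. The iterative stabilizer of $0\mathbf R'$ is $\{\mathrm{id}\}$.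

## Factoring into irreducibles, and what it fails to bound

A sensible first approach is to factor. Use the size $|f(01)|$. For $g\in\mathrm{Stab}(\mathbf w)$ the word $g(01)$ contains both letters (otherwise $g(0),g(1)$ would commute). If $f\ne\mathrm{id}$, Lemma 1(ii) gives $|f(0)|\ge2$ or $|f(1)|\ge2$, so $|fg(01)|>|g(01)|$. If $g\ne\mathrm{id}$, then $g(01)$ contains both letters and has length at least $3$, so $|fg(01)|>|f(01)|$. So proper factors are strictly smaller. By induction on size, every element is a product of irreducible ones, meaning nonidentity elements that are not products of two nonidentity elements. The irreducible elements also lie in every generating set, because a product of nonidentity elements is never the identity. The question becomes whether there are finitely many irreducibles.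

Here the approach stops: nothing in it bounds the size of an irreducible element. The monoid $(\mathbb N_{\ge1},\times)$ has the same kind of factorization, and its irreducibles are the primes. For shape (T1) the invariant $m$ takes values in exactly this monoid, and the factorization argument does not prevent $m$ from taking infinitely many prime values.

What separates $(\mathbb N_{\ge1},\times)$ from the ruler monoid $\{\psi^n\}$ is density. The first has more and more elements with size in $[T,2T)$; the second has at most one with $m$ in $[T,2T)$. If the number of elements in every interval $[T,2T)$ is bounded, cancellation does the rest.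

**Lemma 2.** Let $S$ be a left cancellative monoid and $\lambda:S\to([1,\infty),\times)$ a homomorphism with $\lambda^{-1}(1)=\{1\}$. Suppose there is $C$ such that $\#\{s\in S:T\le\lambda(s)<2T\}\le C$ for all $T\ge1$. Then $S$ is finitely generated. The hypotheses pass to submonoids, so every submonoid of $S$ is finitely generated.

**Proof.** We slice $S$ into layers that left multiplication by one fixed element shifts by one. Let $S\ne\{1\}$, choose $q\in S\setminus\{1\}$, put $\Lambda=\lambda(q)>1$ and
$$B_n=\{s\in S:\Lambda^n\le\lambda(s)<\Lambda^{n+1}\}\qquad(n\ge0).$$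
Then $S=\bigcup_nB_n$. The interval $[\Lambda^n,\Lambda^{n+1})$ is covered by $\lceil\log_2\Lambda\rceil$ intervals $[T,2T)$, so $|B_n|\le C\lceil\log_2\Lambda\rceil$. The map $s\mapsto qs$ sends $B_n$ into $B_{n+1}$ and is injective by left cancellation, so $|B_n|\le|B_{n+1}|$. A bounded nondecreasing sequence of integers is eventually constant, say for $n\ge n_0$ with $n_0\ge1$. For $n\ge n_0$ the injection $B_n\to B_{n+1}$ is then a bijection, that is, $B_{n+1}=qB_n$. With the finite set $F=B_0\cup\dots\cup B_{n_0}$ we get
$$S=F\cup\bigcup_{n\ge1}q^nB_{n_0}, \tag{3}$$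
and $q\in B_1\subseteq F$, so $F$ generates $S$. A submonoid is again left cancellative, and its counts are no larger. $\square$

*Example.* $S=\{1,4,8,16,32,\dots\}\subset(\mathbb N_{\ge1},\times)$ with $\lambda$ the inclusion and $q=4$: $B_0=\{1\}$, and $B_n=\{4^n,2\cdot4^n\}$ for $n\ge1$. So $n_0=1$, $F=\{1,4,8\}$, and $S=F\cup\bigcup_{n\ge1}4^n\{4,8\}$.

Both hypotheses matter. $(\mathbb N_{\ge1},\times)$ is cancellative but has $T$ elements in $[T,2T)$ for each integer $T\ge1$. The monoid $\{1,x_n,z_n\}$ of the first section, with $\lambda=2^{\mathrm{degree}}$, has at most two elements in each $[T,2T)$, but every $x_n$ is irreducible, so it is infinitely generated. It is not left cancellative.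

By Lemma 1(i), $\mathrm{Stab}(\mathbf w)$ is left cancellative. What remains is to construct $\lambda$ and to prove the count. We split into **Case B**, where no element of $\mathrm{Stab}(\mathbf w)$ has shape (P), and **Case A**, where some $f_0\in\mathrm{Stab}(\mathbf w)$ has shape (P).

## Case B: the invariant $m$ takes values in a divisibility chain

**Step 1: only one of the shapes (T1), (T2) occurs.** Suppose $f$ has shape (T1) and $g$ has shape (T2). Then $fg(0)=f(0)$ contains both letters. Since $g(1)$ contains $0$, the word $fg(1)$ contains $f(0)$, hence a $0$. So $fg$ has shape (P), which Case B excludes.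

Hence all elements of $\mathrm{Stab}(\mathbf w)$ are described by one sequence $(a_n)$ as in the section on block sequences, and $\lambda(f):=m$ is an injective homomorphism into $(\mathbb N_{\ge1},\times)$. The identity has $m=1$, so $\lambda^{-1}(1)=\{\mathrm{id}\}$. Every other element has $m\ge2$, and (1), (2) hold with some $k\ge1$, $c\geq 0$. (If $\mathrm{Stab}(\mathbf w)=\{\mathrm{id}\}$ there is nothing to prove.)

**Step 2: the values of $m$ are comparable under divisibility.** This is the next lemma.

**Lemma 3.** Let $(a_n)_{n\ge1}$ be a nonconstant sequence of nonnegative integers. If $m,m'\ge2$ both satisfy (1) and (2), with constants $(k,c)$ and $(k',c')$ respectively and $k,k'\ge1$, then $m\mid m'$ or $m'\mid m$.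

**Proof.** Suppose not. Let $g=\gcd(m,m')$, $M_1=m/g$, $M_2=m'/g$. These are coprime, and both are at least $2$. Put $\ell=gM_1M_2=mM_2=m'M_1$. We show that $(a_n)$ is constant.

*First, $a_{gs}$ is the same number $d$ for all $s$ with $M_1M_2\nmid s$.* Put $\alpha_s=a_{gs}$. If $M_1\nmid s$ and $s\equiv s'\pmod{M_1}$, then $m\nmid gs$ and $gs\equiv gs'\pmod m$, so $\alpha_s=\alpha_{s'}$ by (1). The same holds with $M_2$, by (1) for $m'$. Let $M_1\nmid s$. By the Chinese remainder theorem choose $t\ge1$ with $t\equiv s\pmod{M_1}$ and $t\equiv1\pmod{M_2}$. Then $\alpha_s=\alpha_t$ by the first rule. Since $M_2\nmid t$, also $\alpha_t=\alpha_1$ by the second rule. If $M_2\nmid s$, argue symmetrically. As $M_1,M_2$ are coprime, $M_1M_2\nmid s$ implies that one of the two cases applies. So $d=\alpha_1$ works.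

*Second, $a_n=e:=a_1$ whenever $M_2\nmid n$ or $M_1\nmid n$.* If $M_2\nmid n$, then $mn=g\cdot M_1n$ with $M_1M_2\nmid M_1n$, so $d=a_{mn}=ka_n+c$. Hence $a_n=(d-c)/k$ for all such $n$. The choice $n=1$ shows that this value is $e$, and $ke+c=d$. Symmetrically, $a_n=e$ if $M_1\nmid n$, and $k'e+c'=d$.

*Third, for every $n$: $a_{M_2n}=e$ if and only if $a_{M_1n}=e$.* We compute $a_{\ell n}$ in two ways, as $a_{m(M_2n)}$ and as $a_{m'(M_1n)}$:
$$k\,a_{M_2n}+c=a_{\ell n}=k'a_{M_1n}+c'.$$
Subtracting $d=ke+c=k'e+c'$ gives $k(a_{M_2n}-e)=k'(a_{M_1n}-e)$, and $k,k'\ne0$.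

*Fourth, $a_n=e$ whenever $M_2^t\nmid n$, by induction on $t\ge1$.* The case $t=1$ is done. Let $M_2^{t+1}\nmid n$. If $M_2\nmid n$ we are done. Otherwise $n=M_2n'$ with $M_2^t\nmid n'$. Since $M_1$ is coprime to $M_2$, also $M_2^t\nmid M_1n'$, so $a_{M_1n'}=e$ by induction. By the third point, $a_n=a_{M_2n'}=e$.

Every $n\ge1$ satisfies $M_2^t\nmid n$ for large $t$, so $a$ is constant, a contradiction. $\square$

**Step 3: conclusion of Case B.** Of two distinct values of $\lambda$, one divides the other, so they differ by a factor at least $2$. Each interval $[T,2T)$ contains at most one value, taken by one element. Lemma 2 applies with $C=1$, and every submonoid of $\mathrm{Stab}(\mathbf w)$ is finitely generated.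

## Case A: letter frequencies give the homomorphism $\lambda$

Fix $f_0\in\mathrm{Stab}(\mathbf w)$ of shape (P). Then $M(f_0)^2>0$, so $f_0^2(a)$ contains both letters for $a=0,1$. Also $\mathbf w=\lim f_0^n(0)$ by Lemma 1(iii). The next lemma provides a multiplicative measure of size.

**Lemma 4.** There is $r=(r_0,r_1)^T$ with $r_0,r_1>0$ and $r_0+r_1=1$ such that $\Psi(x)/|x|\to r$ along the prefixes $x$ of $\mathbf w$, and for every $f\in\mathrm{Stab}(\mathbf w)$,
$$M(f)r=\lambda(f)r\quad\text{with}\quad\lambda(f)=L(f)\cdot r.$$
The map $\lambda$ is a homomorphism into $([1,\infty),\times)$ with $\lambda^{-1}(1)=\{\mathrm{id}\}$, and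
$$\lambda(f)\le\|L(f)\|\le\lambda(f)/\min(r_0,r_1). \tag{4}$$

**Proof.** *The frequencies exist.* Let $r$ be the normalized positive Perron eigenvector of $M(f_0)$. By fact 4, the vectors $\rho^{-n}\Psi(f_0^n(a))$ tend to a positive multiple of $r$. So $\Psi(f_0^n(a))/|f_0^n(a)|\to r$ for $a=0,1$. Given $\eta>0$, fix $n$ with $\|\Psi(f_0^n(a))-|f_0^n(a)|r\|\le\eta|f_0^n(a)|$ for both letters. A prefix $x$ of $\mathbf w=f_0^n(\mathbf w)$ has the form $f_0^n(y)z$ with $|z|\le\max_a|f_0^n(a)|$. Adding up over the letters of $y$,
$$\|\Psi(x)-|x|r\|\le\eta|x|+|z|\le\eta|x|+\max_a|f_0^n(a)|.$$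
Divide by $|x|$ and let $|x|\to\infty$. As $\eta$ was arbitrary, $\Psi(x)/|x|\to r$.

*The eigenvector equation.* Let $f\in\mathrm{Stab}(\mathbf w)$. For a prefix $x$, $f(x)$ is a prefix too, and $|f(x)|\ge|x|$. We have $|f(x)|/|x|=L(f)\cdot\Psi(x)/|x|\to L(f)\cdot r=\lambda(f)$. Hence
$$M(f)\frac{\Psi(x)}{|x|}=\frac{\Psi(f(x))}{|f(x)|}\cdot\frac{|f(x)|}{|x|}\longrightarrow\lambda(f)\,r,$$
and the left side tends to $M(f)r$. Multiplicativity of $\lambda$ follows from $M(fg)=M(f)M(g)$.

*The remaining claims.* $\lambda(f)$ is a weighted mean of $|f(0)|,|f(1)|$ with weights $r_0,r_1$, which gives (4). Since $f$ is nonerasing, $\lambda(f)\ge1$, with equality only if $|f(0)|=|f(1)|=1$. In each of the shapes (P), (T1), (T2) one image has length at least $2$, so then $f=\mathrm{id}$. $\square$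

Now we need to bound the number of $f$ with $T\le\lambda(f)<2T$, uniformly in $T$. Linear algebra alone does not do this. By (4) and Lemma 1(iv), such $f$ correspond to distinct integer vectors $L(f)$ in a box of side $2T/\min(r_0,r_1)$, which bounds their number only by a constant times $T^2$. The equation $M(f)r=\lambda(f)r$ does not repair this. For $r=(\frac12,\frac12)^T$ it says only that both row sums of $M(f)$ equal $\lambda(f)$, and for each integer $\lambda$ there are $(\lambda+1)^2$ such nonnegative integer matrices. So we must show that the vectors $L(f)$ of distinct $f$ cannot be relatively close to each other, and this has to come from the word itself.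

The mechanism is as follows. Suppose $L(f)$ and $L(g)$ are relatively close. Let a letter $a$ occur in $\mathbf w$ after the prefix $x$ and after the prefix $p$. Then $f(a)$ occurs in $\mathbf w$ at positions $|f(x)|$ and $|f(p)|$. So a long stretch near $|f(x)|$ is repeated near $|f(p)|$, moved by $|f(x)|-|f(p)|$. By the same reasoning for $g$, nearly the same stretch is repeated moved by $|g(x)|-|g(p)|$. If the two displacements differ, but only slightly, then the stretch near $|f(p)|$ agrees with a slight translate of itself, and $\mathbf w$ contains a high power. So we first show that high powers do not occur.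

## Case A: the powers in $\mathbf w$ have bounded exponent

**Lemma 5.** There is an integer $N\ge1$ such that no $x^N$ with $x\ne\varepsilon$ is a factor of $\mathbf w$.

This is well known (Mossé 1992); here is a short proof.

**Proof.** *Step 1: the images of the two letters have comparable lengths.* Let $W=\max_a|f_0(a)|$. Since $f_0^2(a)$ contains both letters, for all $n\ge0$ and both letters $a$,
$$\max_b|f_0^n(b)|\le|f_0^n(f_0^2(a))|=|f_0^2(f_0^n(a))|\le W^2|f_0^n(a)|. \tag{5}$$

*Step 2: factors of length $2$ reappear quickly.* Since $f_0^i(0)\to\mathbf w$, there is $i$ such that $f_0^i(0)$ contains all length-$2$ factors of $\mathbf w$. Then so does $f_0^{i+2}(a)=f_0^i(f_0^2(a))$ for each letter $a$. Put $G=2\max_a|f_0^{i+2}(a)|$. The word $\mathbf w=f_0^{i+2}(\mathbf w)$ is a concatenation of blocks of length at most $G/2$, so every factor of length $G$ contains a complete block: it either starts at the beginning of a block or, after fewer than $G/2$ letters, reaches the beginning of one. Hence every factor of $\mathbf w$ of length $G$ contains all length-$2$ factors of $\mathbf w$.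

*Step 3: a factor of length $\ell$ reappears within a distance proportional to $\ell$.* Let $u$ be a factor with $|u|=\ell\ge1$. Let $n\ge0$ be minimal with $\min_a|f_0^n(a)|\ge\ell$; it exists because $|f_0^n(0)|\to\infty$ and by (5). Cut $\mathbf w=f_0^n(\mathbf w)$ into blocks $f_0^n(w_j)$. Each block has length at least $\ell$, so $u$ lies inside two consecutive blocks, that is, inside $f_0^n(cd)$ for a length-$2$ factor $cd$ of $\mathbf w$. Let $V=\max_a|f_0^n(a)|$. A factor of $\mathbf w$ containing at most $G-1$ complete consecutive blocks has length less than $(G+1)V$, counting the two incomplete blocks at its ends. So a factor of length at least $(G+2)V$ contains $f_0^n(y)$ for some factor $y$ of $\mathbf w$ of length $G$. By Step 2, $y$ contains $cd$, so $u$ occurs in it.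

It remains to compare $V$ with $\ell$. If $n\ge1$, then by (5) and minimality of $n$,
$$V\le W\max_a|f_0^{n-1}(a)|\le W^3\min_a|f_0^{n-1}(a)|<W^3\ell.$$
If $n=0$, then $V=1\le W^3\ell$. Put $K=(G+2)W^3$. Then every factor of length $\ell$ of $\mathbf w$ occurs in every factor of length $K\ell$.

*Step 4: conclusion.* Suppose $x^K$ with $x\ne\varepsilon$ is a factor of $\mathbf w$. By Step 3 with $\ell=|x|$, all factors of $\mathbf w$ of length $|x|$ occur in $x^K$. But $x^K$ has at most $|x|$ distinct factors of length $|x|$, since such a factor is determined by its starting position modulo $|x|$. By Morse–Hedlund, $\mathbf w$ is ultimately periodic, a contradiction. Take $N=K$. $\square$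

## Case A: distinct elements have well-separated length vectors

**Lemma 6.** There is $\varepsilon>0$ such that for all distinct $f,g\in\mathrm{Stab}(\mathbf w)$,
$$\|L(f)-L(g)\|\ge\varepsilon\max(\|L(f)\|,\|L(g)\|). \tag{6}$$

**Proof.** For a letter $a$ let $p_a$ be the prefix of $\mathbf w$ preceding the first occurrence of $a$ (so $p_0=\varepsilon$, $p_1=0^\kappa$).

*Step 1: fix finitely many test prefixes.* We need prefixes that detect every nonzero difference $L(f)-L(g)$. We claim that for each letter $a$ the vectors $\Psi(x)-\Psi(p_a)$, where $x$ runs over the prefixes such that $xa$ is a prefix of $\mathbf w$, span $\mathbb R^2$. Differences of two such vectors for consecutive occurrences of $a$ lie in the span. They are the Parikh vectors of the words from one occurrence of $a$ (included) to the next (excluded). Write $\mathbf w=01^{a_1}01^{a_2}\cdots=0^\kappa10^{b_1}10^{b_2}\cdots$. These Parikh vectors are $(1,a_n)$ for $a=0$ and $(b_n,1)$ for $a=1$. As $\mathbf w$ is aperiodic, neither $(a_n)$ nor $(b_n)$ is constant. Two distinct vectors of the form $(1,\cdot)$, or of the form $(\cdot,1)$,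 are linearly independent. This proves the claim.

So we can fix an integer $J\ge1$ such that for both letters $a$ we have $|p_a|\le J$, and the vectors $\Psi(x)-\Psi(p_a)$ with $xa$ a prefix and $|x|\le J$ already span $\mathbb R^2$. With $N$ from Lemma 5, put
$$\varepsilon=\frac1{2J(N+1)}.$$

*Step 2: set up the contradiction.* Let $f\ne g$ and $\delta=L(f)-L(g)$. By Lemma 1(iv), $\delta\ne0$. Assume $R:=\|L(f)\|\ge\|L(g)\|$, let $a$ be a letter with $|f(a)|=R$, write $p=p_a$, and suppose $\|\delta\|<\varepsilon R$. For a word $x$ put $D(x)=|f(x)|-|g(x)|=\delta\cdot\Psi(x)$. Since $\delta\ne0$, Step 1 gives a prefix $x$ with $xa$ a prefix of $\mathbf w$, $|x|\le J$ and $\delta\cdot(\Psi(x)-\Psi(p))\ne0$, that is, $D(x)\ne D(p)$. Moreover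
$$|D(x)|\le\|\delta\|\,|x|\le J\varepsilon R,\qquad|D(p)|\le J\varepsilon R.$$

*Step 3: two displacements of nearly the same stretch.* Put $X=|f(x)|$ and $E=|f(p)|$, so $|g(x)|=X-D(x)$ and $|g(p)|=E-D(p)$. Since $xa$ and $pa$ are prefixes of $\mathbf w$, the words $f(x)f(a)$, $f(p)f(a)$, $g(x)g(a)$, $g(p)g(a)$ are prefixes of $\mathbf w$. Hence
$$w_{X+i'}=w_{E+i'}\quad(0\le i'<R), \tag{7}$$
$$w_{X-D(x)+i}=w_{E-D(p)+i}\quad(0\le i<|g(a)|). \tag{8}$$
Let $I$ be the set of integers $i$ with $\max(0,D(x))\le i<\min(|g(a)|,R+D(x))$. For $i\in I$ we may use (8), and also (7) with $i'=i-D(x)$. Both have the same left side $w_{X-D(x)+i}$, so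
$$w_{E-D(x)+i}=w_{E-D(p)+i}\qquad(i\in I). \tag{9}$$

*Step 4: a high power.* Put $\tau=|D(x)-D(p)|$. It is a positive integer, and $\tau\le2J\varepsilon R$. We bound $|I|$ from below. We have $|g(a)|\ge R-\|\delta\|\ge R-\varepsilon R$. According to which terms give the minimum and the maximum, the length $\min(|g(a)|,R+D(x))-\max(0,D(x))$ is one of
$$|g(a)|\ge R-\varepsilon R,\quad |g(a)|-D(x)\ge R-\varepsilon R-J\varepsilon R,\quad R+D(x)\ge R-J\varepsilon R,\quad R.$$
As $J\ge1$, in every case $|I|\ge R(1-2J\varepsilon)>0$. Therefore
$$\frac{|I|}\tau\ge\frac{1-2J\varepsilon}{2J\varepsilon}=\frac1{2J\varepsilon}-1=N.$$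
By (9), $w_j=w_{j+\tau}$ for $|I|$ consecutive values of $j$. So $\mathbf w$ has a factor of length $|I|+\tau$ with period $\tau$, where $|I|\ge N\tau$. Its first $N\tau$ letters form the $N$-th power of a word of length $\tau\ge1$, contradicting Lemma 5. $\square$

**Conclusion of Case A.** Let $T\ge1$. If $T\le\lambda(f)<2T$, then by (4) $\|L(f)\|\ge T$, and $L(f)$ lies in the square $[0,2T/\min(r_0,r_1)]^2$. By Lemma 6, the vectors $L(f)$ of distinct such $f$ have sup distance at least $\varepsilon T$. Cut the plane into half-open squares of side $\varepsilon T$. Each of them contains at most one of these vectors, so the number of such $f$ is at most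
$$C=\Bigl(\frac2{\varepsilon\min(r_0,r_1)}+1\Bigr)^2,$$
which does not depend on $T$. Lemma 1(i), Lemma 4 and this count are the hypotheses of Lemma 2. So every submonoid of $\mathrm{Stab}(\mathbf w)$ is finitely generated.

**Proof of Theorem 1.** Cases A and B cover all aperiodic $\mathbf w$. $\mathrm{Stab}(\mathbf w)$ is a submonoid of itself, and the iterative stabilizer is a submonoid of it by Lemma 1(iii). $\square$

## Normal forms, degree, and relations between powers

Both cases provided a homomorphism $\lambda:\mathrm{Stab}(\mathbf w)\to([1,\infty),\times)$ satisfying the hypotheses of Lemma 2 on $\mathrm{Stab}(\mathbf w)$ and all its submonoids. We now prove Theorem 2, with the notation $\Lambda,B_n,n_0,F$ from the proof of Lemma 2.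

**Part 1: decomposition and presentation.** The decomposition is (3), with $B=B_{n_0}\subseteq F$. For the presentation we use normal forms. If $s\in F$, let $\mathrm{nf}(s)$ be the one-letter word $s$. If $s\notin F$, then $s\in B_n$ for some $n>n_0$, and (3) gives $s=q^kb$ with $k\ge1$ and $b\in B_{n_0}$; let $\mathrm{nf}(s)$ be the word $q^kb$. This is well defined: $q^kb\in B_{n_0+k}$ forces $k=n-n_0$, and then $b$ is determined by left cancellation. Since $q^kb\in B_{n_0+k}$ is outside $F$ for $k\ge1$, the two kinds of normal form do not overlap.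

Take the generators $F$ and the finitely many relations $\mathrm{id}=$ empty word, and $bc=\mathrm{nf}(bc)$ for $b,c\in F$. We show that they bring every word over $F$ to normal form. By the first relation, insert the letter $\mathrm{id}$ at the left end, so that we start with the normal form $\mathrm{id}$. Then read from the left. It suffices to treat a normal form $q^kb$ (either $k=0$ and $b\in F$, or $k\ge1$ and $b\in B_{n_0}$) followed by a letter $c\in F$. Replace $bc$ by $\mathrm{nf}(bc)=q^jb'$.

* If $j>0$, then $b'\in B_{n_0}$ and $q^{k+j}b'$ is a normal form.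
* If $j=0$ and $k=0$, then $b'\in F$ is a normal form.
* If $j=0$ and $k>0$, then $b\in B_{n_0}$ and $b'=bc\in F$ with $\lambda(b')\ge\lambda(b)\ge\Lambda^{n_0}$. An element of $F$ with $\lambda\ge\Lambda^{n_0}$ lies in $B_{n_0}$, so $q^kb'$ is a normal form.

Two words with the same value in $S$ are thus transformed into the same normal form. So this is a finite presentation.

**Part 2: the degree.** If $\mathrm{Stab}(\mathbf w)=\{\mathrm{id}\}$, take $\deg=0$. Otherwise let $S=\mathrm{Stab}(\mathbf w)$, choose $q\in S\setminus\{\mathrm{id}\}$, and put $h_0=\log\lambda(q)>0$ and $H=\log\lambda(S)$. By (3), every element of $H$ is congruent modulo $h_0$ to $\log\lambda(s)$ for some $s\in F$. So the image of $H$ in $\mathbb R/h_0\mathbb Z$ is finite. It is nonempty and closed under addition, and a nonempty finite subset of a group closed under the operation is a subgroup. If $e$ is its order, every $y\in H$ satisfies $ey\in h_0\mathbb Z$, so $H\subseteq\frac{h_0}e\mathbb Z$. Put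
$$\deg f=\frac{e\log\lambda(f)}{h_0}\in\mathbb N.$$
This is a homomorphism to $(\mathbb N,+)$, and $\deg^{-1}(0)=\lambda^{-1}(1)=\{\mathrm{id}\}$. Its fibres are the fibres of $\lambda$, and the fibre over the value $T$ has at most $C$ elements because $T\in[T,2T)$.

**Part 3: the relation $f^jg^n=g^{n+i}$.** Apply Part 1 to $\mathrm{Stab}(\mathbf w)$ with $q=f$. Since $\lambda(g)>1$, $g^t\notin F$ for all large $t$, and then $g^t=f^{k_t}b_t$ with $b_t$ in the finite set $B_{n_0}$. Choose $t<t'$ among these with $b_t=b_{t'}$. From $\lambda(g^{t'})>\lambda(g^t)$ we get $j:=k_{t'}-k_t\ge1$, and $g^{t'}=f^jf^{k_t}b_t=f^jg^t$. Put $n=t$ and $i=t'-t$.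

**Part 4: when $\deg$ is injective.** We first identify the hypothesis with our cases. Shape (P) gives a primitive matrix. The identity and shapes (T1), (T2) give triangular matrices, which are not primitive. So "no element has a primitive incidence matrix" is Case B, where $\lambda$ is injective, and hence so is $\deg$. In Case A the letter frequencies are $r_0,r_1$ by Lemma 4. Let them be irrational and let $\lambda(f)=\lambda(g)$. Then $\delta=L(f)-L(g)\in\mathbb Z^2$ satisfies $\delta_0r_0+\delta_1(1-r_0)=0$, that is, $(\delta_0-\delta_1)r_0=-\delta_1$. Irrationality of $r_0$ gives $\delta_0=\delta_1$, and then $\delta_1=0$. So $L(f)=L(g)$, and $f=g$ by Lemma 1(iv). Thus $\deg$ is injective here too.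

When $\deg$ is injective, it embeds $\mathrm{Stab}(\mathbf w)$ into $(\mathbb N,+)$, so the stabilizer is commutative. For $f,g\ne\mathrm{id}$ the elements $f^{\deg g}$ and $g^{\deg f}$ have the same degree, so they are equal, with exponents at least $1$. $\square$

## Two primitive morphisms fixing one word with no common power

To prove Proposition 3, we look for $f,g$ that become equal after one more application of a common morphism $h$ on the right. Define
$$h:0\mapsto001,\ 1\mapsto100;\qquad f_1:0\mapsto0,\ 1\mapsto10000100100001;\qquad g_1:0\mapsto00100,\ 1\mapsto100001.$$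

**Step 1: $f_1h=g_1h$.** On the letter $0$,
$$f_1h(0)=0\cdot0\cdot10000100100001,\qquad g_1h(0)=00100\cdot00100\cdot100001,$$
and both are $0010000100100001$. On the letter $1$,
$$f_1h(1)=10000100100001\cdot0\cdot0,\qquad g_1h(1)=100001\cdot00100\cdot00100,$$
and both are $1000010010000100$. So $\sigma:=f_1h=g_1h$ is the morphism
$$\sigma(0)=0010000100100001,\qquad\sigma(1)=1000010010000100,$$
both images having length $16$.

**Step 2: the word and its two morphisms.** Since $\sigma(0)$ begins with $0$, let $\mathbf v=\lim\sigma^n(0)$. Put $\mathbf w=h(\mathbf v)$, $f=hf_1$, $g=hg_1$. Then $f(\mathbf w)=hf_1h(\mathbf v)=h\sigma(\mathbf v)=h(\mathbf v)=\mathbf w$, and likewise $g(\mathbf w)=hg_1h(\mathbf v)=\mathbf w$. Since $h(0)$ and $h(1)$ contain both letters, so do $f(0),f(1),g(0),g(1)$. Both incidence matrices are positive, hence primitive.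

**Step 3: $\mathbf w$ is aperiodic.** Suppose $\mathbf v$ is ultimately periodic with least eventual period $\pi$. Each $\sigma(a)$ begins with $a$, so $v_{16m}=v_m$. The sequence $(v_{16m})_m$ has eventual period $\pi/\gcd(\pi,16)$ and equals $\mathbf v$, so $\gcd(\pi,16)=1$ by minimality. The second letter of $\sigma(0)$ and of $\sigma(1)$ is $0$, so $v_{16m+1}=0$ for all $m$. As $\gcd(\pi,16)=1$, arbitrarily large numbers $16m+1$ lie in each residue class modulo $\pi$. Hence $v_n=0$ for all large $n$. But each $\sigma(a)$ contains $1$, so $1$ occurs infinitely often in $\mathbf v$, a contradiction. Finally, $h(a)$ has length $3$ and begins with $a$, so $w_{3n}=v_n$. If $\mathbf w$ had an eventual period, the same number would be an eventual period of $\mathbf v$. So $\mathbf w$ is aperiodic.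

**Step 4: the relations.** We compute
$$fg=hf_1hg_1=h\sigma g_1=hg_1hg_1=g^2,\qquad gf=hg_1hf_1=h\sigma f_1=hf_1hf_1=f^2.$$
In the same way $f^i=h\sigma^{i-1}f_1$ and $g^j=h\sigma^{j-1}g_1$ for $i,j\ge1$. Therefore
$$|f^i(0)|=3\cdot16^{i-1},\qquad|g^j(0)|=3\cdot16^{j-1}\cdot5=15\cdot16^{j-1}.$$
Equality would make $5$ a power of $16$ with integer exponent, which is false. So $f^i\ne g^j$ for all $i,j\ge1$. In particular $f^2\ne g^2$, that is, $fg=g^2\ne f^2=gf$. $\square$

It is instructive to see how this example sits in Case A. Both $h(0)$ and $h(1)$ have length $3$ and contain one letter $1$, so $\mathbf w$ has frequencies $r=(\frac23,\frac13)^T$, which are rational, as Theorem 2(4) requires. Here $L(f)=(3,42)$ and $L(g)=(15,18)$, and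
$$\lambda(f)=\tfrac23\cdot3+\tfrac13\cdot42=16=\tfrac23\cdot15+\tfrac13\cdot18=\lambda(g).$$
So $\lambda$ and $\deg$ are not injective. The relation in Theorem 2(3) holds with $j=n=i=1$: it is $fg=g^2$.
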